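# Radial sectors against tilted strips: the sweep algorithm for capacitated routing with random terminals

## 1. Four terminals, capacity two

Put a depot at $O=(0,0)$ and four terminals at
$$a_1=(1,0),\qquad b_1=(12,5),\qquad a_2=(0.8,\,0.6),\qquad b_2=(5,12).$$
Two of them are near the depot ($|a_1|=|a_2|=1$), two are far ($|b_1|=|b_2|=13$). A vehicle leaves $O$, visits at most $k=2$ terminals and returns to $O$. We want tours of minimal total length that visit all terminals.

By the triangle inequality, two tours with one terminal each can be merged into one tour without increasing the length. So an optimal solution is one of the three pairings. In each of them the edges at the depot have total length $1+13+1+13=28$, and the costs are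

- $\{a_1,b_1\},\{a_2,b_2\}$: $\;28+\sqrt{146}+\sqrt{147.6}\approx 52.23$,
- $\{a_1,b_2\},\{a_2,b_1\}$: $\;28+\sqrt{160}+\sqrt{144.8}\approx 52.68$,
- $\{a_1,a_2\},\{b_1,b_2\}$: $\;28+\sqrt{0.4}+7\sqrt2\approx 38.53$.

Now let a ray rotate counterclockwise around $O$, starting from the downward direction. It sees $a_1,b_1,a_2,b_2$ in this order. If we cut this order into groups of two and solve each group optimally, we pay $52.23$, about $1.36$ times the optimum: each group is forced to put a near and a far terminal in one tour. If we cut into groups of four, there is one group, and an optimal solution of it is an optimal solution of the whole. Larger groups leave more freedom inside each group.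

**Definition (CVRP).** The input is a depot $O$ in the plane, a finite set of $n$ terminals and a capacity $k\in\mathbb N$. A solution is a set of tours that start and end at $O$ and visit at most $k$ terminals each, such that every terminal is visited. Its cost is the total Euclidean length, and $\mathrm{OPT}$ is the minimal cost. For a finite terminal set $S$ we write $C_k(O,S)$ for the optimal cost.

**Definition (sweep algorithm with parameter $\epsilon>0$).** Sort the terminals by polar angle around $O$, starting from an arbitrary fixed ray. Cut the order into groups of $\lceil k/\epsilon\rceil$ consecutive terminals; the last group may be smaller. For each group compute some $(1+\epsilon)$-approximate CVRP solution with depot $O$ and capacity $k$, and output the union.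

In the example $\epsilon=1$ gives groups of two and $\epsilon\le\frac12$ gives one group. When $n$ is large compared with $k/\epsilon$, a group is a thin angular sector that holds about $1/\epsilon$ vehicle loads. As $\epsilon\to0$ the freedom inside a group grows. Does the algorithm become nearly optimal?

## 2. Random terminals, the conjecture and the two theorems

**Definition (random setting).** The depot $O$ is an arbitrary fixed point of the plane. The terminals $X=\{X_1,\dots,X_n\}$ are independent uniform points of $Q=[0,1]^2$. The capacity $k=k(n)$, $1\le k\le n$, is an arbitrary function of $n$. *Whp* means: with probability tending to $1$ as $n\to\infty$. An algorithm is an $\alpha$-approximation in the random setting if for every choice of $k(n)$ its cost is at most $\alpha\cdot\mathrm{OPT}$ whp.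

A theorem of Nie and Zhou says that the sweep algorithm is at most a $1.55$-approximation in this setting. The following conjecture is taken from "Euclidean Capacitated Vehicle Routing in the Random Setting: A 1.55-Approximation Algorithm".

**Conjecture.** The sweep algorithm is a $(1+\epsilon)$-approximation. Precisely: for every $\epsilon'>0$ there is $\epsilon_0>0$ such that for every $0<\epsilon\le\epsilon_0$, every fixed depot and every $k=k(n)$, the sweep algorithm with parameter $\epsilon$ is a $(1+\epsilon')$-approximation in the random setting.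

The conjecture is false. Let $z_0=(\frac12,\frac12)$, $e_\alpha=(\cos\alpha,\sin\alpha)$, $e_\alpha^\perp=(-\sin\alpha,\cos\alpha)$ and $O_{D,\alpha}=z_0-De_\alpha$. So $O_{D,\alpha}$ is a depot at distance $D$ from the center of the square, and one looks from it toward the center in direction $e_\alpha$.

**Theorem 1.** Let $\alpha\notin\frac\pi4\mathbb Z$. There are $c>0$, $D_0$ and an infinite set $\mathcal N\subset\mathbb N$ such that for every $D\ge D_0$ there is $\eta>0$ with the following property. Let the depot be $O_{D,\alpha}$ and $k(n)=\min(n,\lceil c\sqrt n\rceil)$. Then for every $\epsilon>0$ and every choice of group solutions, $\mathbb P(\text{sweep cost}\ge(1+\eta)\,\mathrm{OPT})\to1$ as $n\to\infty$ in $\mathcal N$.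

This refutes the conjecture: take $\epsilon'=\eta/2$, this depot and this $k(n)$; then no parameter $\epsilon$ works, so there is no $\epsilon_0$.

**Theorem 2.** Fix any depot. If $k(n)/\sqrt n\to0$ or $k(n)/\sqrt n\to\infty$, then for every $\epsilon\in(0,1]$ whp the sweep cost is at most $(1+28\epsilon)\mathrm{OPT}$.

Theorem 1 gives failure along an infinite set of $n$, which is enough to refute a statement about probabilities tending to $1$. It covers all sufficiently distant depots in each direction outside $\frac\pi4\mathbb Z$, with some $c$ for each direction. It does not claim failure for every depot, every $c$ or all large $n$.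

We start with Theorem 2, because its proof is the natural attempt at the conjecture, and it shows exactly which capacities can cause trouble.

## 3. Capacity one, capacity $n$, and two lower bounds

If $k=1$, each tour serves one terminal. So $\mathrm{OPT}=2\sum_i|O-X_i|$, the optima of the groups add up to this number, and the sweep costs at most $(1+\epsilon)\mathrm{OPT}$. If $k=n$ and $\epsilon\le1$, there is only one group, and again the sweep costs at most $(1+\epsilon)\mathrm{OPT}$. For $k=1$ the whole cost is travel to and from the depot; for $k=n$ one tour suffices and the cost is close to that of a traveling salesman tour. We now measure both effects for general $k$.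

Shortcutting shows that $C_k(O,S)$ is nondecreasing in $S$. Taking unions of solutions gives $C_k(O,S\cup S')\le C_k(O,S)+C_k(O,S')$. By definition of the algorithm, with sums over the groups $g$,
$$\sum_gC_k(O,g)\ \le\ \text{sweep cost}\ \le\ (1+\epsilon)\sum_gC_k(O,g).\tag{1}$$

Let $\mathrm{Rad}=\frac2k\sum_i|O-X_i|$ and let $\mathrm{TSP}(S)$ be the length of a shortest closed tour through $S$. Then
$$\mathrm{OPT}\ge\mathrm{Rad},\qquad\mathrm{OPT}\ge\mathrm{TSP}(X).\tag{2}$$
Indeed, a tour costs at least twice the distance to its farthest terminal, hence at least $\frac2k$ times the sum of the distances of its at most $k$ terminals. And the tours of a solution, concatenated at $O$ and shortcut past $O$, form a closed tour through $X$.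

In the other direction there is a standard averaging argument. We state it with a general weight $f$ because we use it for two different costs.

**Lemma 1 (iterated tour partitioning).** Let $S\ne\emptyset$ be finite, $f:S\to[0,\infty)$, and let a path of length $T$ visit the points of $S$ in the order $x_1,\dots,x_m$. The order can be cut into consecutive lists of at most $k$ points such that
$$\sum_{\text{lists}}\big[f(\text{first})+f(\text{last})+\text{length of the steps inside the list}\big]\le\frac2k\sum_{x\in S}f(x)+T+2\max_Sf .$$

*Proof.* Choose $j\in\{1,\dots,k\}$ uniformly at random and cut after each $x_i$ with $i\le m-1$, $i\equiv j\pmod k$. Each list has at most $k$ points. A point other than $x_1$ is the first of its list with probability $1/k$, and a point other than $x_m$ is the last of its list with probability $1/k$. So the expected sum of the terms $f(\text{first})+f(\text{last})$ is at most $\frac2k\sum f+f(x_1)+f(x_m)$. The steps inside the lists have total length at most $T$. Some $j$ does at least as well as the expectation. $\square$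

With $f(x)=|O-x|$ this says
$$C_k(O,S)\le\frac2k\sum_{x\in S}|O-x|+T+2\max_{x\in S}|O-x|.\tag{3}$$

**Lemma 2 (snake).** If $A\in\mathbb N$ and $S\subset[0,b]\times[0,A]$ is finite, there is a path through $S$ of length at most $2Ab+2A+|S|$.

*Proof.* Cut the rectangle into $A$ lanes $[0,b]\times[i-1,i]$ and visit the points of each lane by increasing first coordinate. Inside the lanes the horizontal movement is at most $b$ per lane and the vertical movement at most $1$ per step, in total at most $Ab+|S|$. Connect consecutive nonempty lanes. The at most $A-1$ connectors have horizontal length at most $b$ each. A connector from lane $i$ to lane $i'>i$ has vertical length at most $i'-i+1$, and the sum of these is at most $(A-1)+(A-1)\le2A$. $\square$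

## 4. Capacities far from $\sqrt n$: proof of Theorem 2

Let $T_g$ be the length of a shortest path through the group $g$, let $G$ be the number of groups, so $G\le\epsilon n/k+1$, and let $\rho_{\max}=\max_{x\in Q}|O-x|$. By (1) and (3),
$$\text{sweep cost}\le(1+\epsilon)\Big[\mathrm{Rad}+\sum_gT_g+2\rho_{\max}G\Big].\tag{4}$$
So we must compare $\sum_gT_g$ with the length of one tour through all terminals.

**Lemma 3.** Let $n\ge3$. Almost surely $\ \sum_gT_g\le\mathrm{TSP}(X)+6(G+1)+2$.

*Proof.* If $G=1$ this is clear. Let $G\ge2$. Almost surely the terminals lie in the interior of $Q$, $O$ is not a terminal, no line through two terminals contains $O$, and no three terminals are collinear. Let $\tau$ be a shortest closed tour through $X$. It lies in the interior of $Q$, it avoids $O$, and none of its edges lies in a line through $O$. Two distinct edges meet in at most one point.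

**Step 1: cutting the square into convex pieces.** The purpose is to separate the groups. Choose, strictly between the angles of cyclically consecutive groups, rays from $O$. At most one of the resulting $G$ sectors has angle greater than $\pi$; if there is one, split it by a further ray that contains no terminal, so that both parts have angle at most $\pi$. Choose all rays so that they also avoid the finitely many points in which two edges of $\tau$ meet. Now there are at most $G+1$ sectors, all convex. Intersecting them with $Q$ gives convex pieces. Only the pieces $Y$ that contain terminals matter; they contain terminals in their interior, and since $Y\subset Q$ is convex, its perimeter is at most $4$.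

**Step 2: a closed walk through $X\cap Y$.** The purpose is to patch the part of $\tau$ in $Y$ at small cost. If $\tau\subset\operatorname{int}Y$, use $\tau$. Otherwise $\tau$ meets $\partial Y$. Since $\tau\subset\operatorname{int}Q$, it does so only on the bounding rays, at points different from $O$, inside edges and transversally. So $\tau\cap Y$ consists of $j\ge1$ arcs of $\tau$ with $2j$ endpoints on $\partial Y$. These endpoints are distinct: two different edges cross the rays at different points by the choice of the rays, and one edge meets each ray at most once and two rays at two different points. The $2j$ endpoints divide the closed curve $\partial Y$ into $2j$ arcs, which fall into two alternating families. The shorter family has total length at most $\frac12\mathrm{per}(Y)$. Form the multigraph that is the union of the arcs of $\tau$ in $Y$, the curve $\partial Y$, and one extra copy of the shorter family. It is connected, since every arc of $\tau$ ends on $\partial Y$. Each endpoint has degree $1+2+1=4$, and all other vertices have degree $2$. So it has an Eulerian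 circuit, which visits $X\cap Y$ and has length at most $\mathrm{len}(\tau\cap Y)+\frac32\mathrm{per}(Y)\le\mathrm{len}(\tau\cap Y)+6$.

**Step 3: summation.** Summing over the at most $G+1$ pieces gives paths of total length at most $\mathrm{TSP}(X)+6(G+1)$. If a group was split, join its two paths by a segment of length at most $2$. $\square$

**Proof of Theorem 2.** Let $\varrho(O)=\int_Q|O-x|\,dx$. By the law of large numbers $\mathrm{Rad}=(2+o(1))\varrho(O)\,n/k$ whp. Combine (4) with Lemma 3.

*Case $k/\sqrt n\to\infty$.* The Beardwood–Halton–Hammersley theorem says that $\mathrm{TSP}(X)/\sqrt n\to\beta$ almost surely for a constant $\beta>0$. On the other hand $\mathrm{Rad}$ and $G$ are $O(n/k)+O(1)=o(\sqrt n)$ whp. So the sweep costs at most $(1+\epsilon)(\mathrm{TSP}(X)+o(\sqrt n))\le(1+\epsilon)(1+o(1))\mathrm{OPT}$ whp, by (2).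

*Case $k/\sqrt n\to0$.* Apply Lemma 2 to $X$ scaled by $A=\lceil\sqrt n\rceil$, and close the path: $\mathrm{TSP}(X)\le(2A^2+2A+n)/A+\sqrt2=O(\sqrt n)=o(n/k)=o(\mathrm{Rad})$. Also $n/k\to\infty$. The function $\varrho$ is convex and symmetric about $z_0$, so
$$\varrho(O)\ge\varrho(z_0)\ge\int_Q|x-z_0|_\infty dx=\tfrac13,$$
the last value being the mean of the maximum of two independent uniform variables on $[0,\frac12]$. By Jensen's inequality $\varrho(O)\ge|O-z_0|$. All points of $Q$ are within $0.71$ of $z_0$. Hence $\rho_{\max}\le|O-z_0|+0.71\le3.2\,\varrho(O)$ and $6\le18\,\varrho(O)$, so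
$$(6+2\rho_{\max})G+8\le24.4\,\varrho(O)\Big(\epsilon\frac nk+1\Big)+8\le(12.2\,\epsilon+o(1))\,\mathrm{Rad}.$$
So the sweep costs at most $(1+\epsilon)(1+13\epsilon+o(1))\mathrm{OPT}$ whp.

Since $(1+\epsilon)(1+13\epsilon)\le1+27\epsilon$ for $\epsilon\le1$, in both cases the sweep costs at most $(1+28\epsilon)\mathrm{OPT}$ whp. $\blacksquare$

**Where this stops.** The upper bound is essentially the *sum* $\mathrm{Rad}+\mathrm{TSP}$, the lower bound is their *maximum*. If $k\sim c\sqrt n$, then $\mathrm{Rad}\sim\frac{2\varrho(O)}c\sqrt n$ and $\mathrm{TSP}\sim\beta\sqrt n$ are of the same order, and the quotient of the two bounds stays away from $1$ however small $\epsilon$ is. In this regime we must look at the second-order structure of the cost.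

## 5. First order against second order

From now on $k\sim c\sqrt n$ and the depot $O_{D,\alpha}$ is far away. This section is heuristic; all claims are proved below.

A group has about $k/\epsilon\asymp\sqrt n$ terminals, so it is a sector of width of order $1/\sqrt n$. Seen from far away, the sector is nearly a strip in direction $e_\alpha$. So the sweep must serve the square by strips that point to the depot. In each strip the cost is a radial part, given by $\frac2k\sum|O-x|$, plus an *excess*. By scaling, the excess per unit width of a strip with chord length $\ell$ should be $\sqrt n\cdot c\,e(\ell/c)$ for some function $e$. Integrating over the chords of $Q$ in direction $e_\alpha$, whose lengths we call $\ell_\alpha(y)$, we expect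
$$\text{sweep}\gtrsim\sqrt n\Big[\tfrac2c\varrho(O)+H_c(\alpha)\Big],\qquad H_c(\alpha)=c\int e(\ell_\alpha(y)/c)\,dy .$$

A competitor need not respect the direction of the depot. Let it use strips in direction $e_{\alpha'}$, with $\Delta=\alpha-\alpha'$ small. Inside such a strip, moving by $x$ along the strip changes the distance to a far depot by about $x\cos\Delta$ instead of $x$. Since $1-\cos\Delta\le\Delta^2/2$, the radial part gets worse only to *second* order, while the excess becomes $H_c(\alpha')$ and in general changes to *first* order in $\Delta$. So if $H_c'(\alpha)\ne0$, tilting the strips the right way beats the sweep by a constant factor, independently of $\epsilon$.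

If $e$ were linear, $e(q)=\beta q$, then $H_c(\alpha)=\beta\int\ell_\alpha=\beta$ for all $\alpha$, and tilting would gain nothing. We will not compute $e$. We will show that stationarity at $\alpha$ for every $c$ would force $e$ to be linear, and that $e$ is not linear because its slopes near $0$ and near $\infty$ differ.

## 6. The strip functional and its excess

For $x\in\mathbb R^2$ let $\langle x\rangle$ be its first coordinate. The strip points in the horizontal direction, and the depot is replaced by "the far left": reaching the line $\langle x\rangle=0$ costs $\lambda$.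

**Definition (strip functional).** For finite $S\subset[0,\infty)\times\mathbb R$ and $\lambda\ge0$ let $C_{k,\lambda}(S)$ be the minimum, over partitions of $S$ into ordered lists ("tours") $(x_1,\dots,x_s)$ with $1\le s\le k$, of
$$\sum_{\text{tours}}\Big[2\lambda+\langle x_1\rangle+\langle x_s\rangle+\sum_{i<s}|x_{i+1}-x_i|\Big].$$
Put $\mathrm{Rad}_{k,\lambda}(S)=\frac2k\sum_{x\in S}(\lambda+\langle x\rangle)$. The *excess* is $C_{k,\lambda}(S)-\mathrm{Rad}_{k,\lambda}(S)$.

**Example.** Let $S=\{(1,0),(3,0)\}$. One tour costs $2\lambda+1+3+2=2\lambda+6$, two tours cost $4\lambda+8$. For $k=1$ we must use two tours, $C=4\lambda+8=\mathrm{Rad}$ and the excess is $0$ (for $k=1$ it is always $0$). For $k=2$: $C=2\lambda+6$, $\mathrm{Rad}=2\lambda+4$, excess $2$. For $k=3$: $C=2\lambda+6$, $\mathrm{Rad}=\frac23(2\lambda+4)$, excess $\frac23\lambda+\frac{10}3$. The last one grows with $\lambda$, because the vehicle is not full.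

**Lemma 4.** Let $m=|S|$.

1. $C_{k,\lambda}$ is nondecreasing in $S$ and subadditive under unions. The excess is subadditive under disjoint unions.
2. $C_{k,\lambda}(S)\ge\mathrm{Rad}_{k,\lambda}(S)$.
3. The excess is nondecreasing in $\lambda$.
4. If a path of length $T$ passes through $S\ne\emptyset$, then $C_{k,\lambda}(S)\le\mathrm{Rad}_{k,\lambda}(S)+T+2\lambda+2\max_S\langle x\rangle$.
5. $C_{k,t\lambda}(tS)=t\,C_{k,\lambda}(S)$ for $t>0$.

*Proof.* (1) Delete a point from a tour. If it is the first of several, use $\langle x_2\rangle\le\langle x_1\rangle+|x_1-x_2|$; the last point is similar, an interior point is shortcut, and a one-point tour disappears. Subadditivity follows by taking the union of solutions, after deleting repeated points. $\mathrm{Rad}_{k,\lambda}$ is additive over disjoint unions. (2) In a tour, $\langle x_1\rangle$ plus the steps up to $x_i$ is at least $\langle x_i\rangle$, and likewise from $x_i$ to the end. So the tour costs at least $2\lambda+2\max_i\langle x_i\rangle\ge\frac2k\sum_i(\lambda+\langle x_i\rangle)$, as it has at most $k$ points.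 (3) For a fixed solution with $N$ tours, the cost minus $\mathrm{Rad}_{k,\lambda}(S)$ has $\lambda$-derivative $2(N-m/k)\ge0$, since $N\ge m/k$. The excess is a minimum of such nondecreasing functions. (4) is Lemma 1 with $f(x)=\lambda+\langle x\rangle$. (5) is clear. $\square$

## 7. The limiting excess per unit width

Let $\mathcal P$ be the Poisson process of intensity $1$ on $\mathbb R^2$. Recall the Mecke formula: $\mathbb E\sum_{x\in\mathcal P\cap B}f(x,\mathcal P)=\int_B\mathbb E f(x,\mathcal P\cup\{x\})\,dx$ for $f\ge0$.

We look at rectangles of length $qk$, so that a lane of unit width carries about $q$ vehicle loads, and we let $\lambda=Lk$ be of the same order. For real $q\ge0$, $A>0$ and $L\in\mathbb N$ put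
$$V_k(q,A,L)=\mathbb E\,C_{k,Lk}(\mathcal P\cap[0,qk]\times[0,A]),\qquad u_k=\frac{V_k}{kA},\qquad e_k=u_k-2Lq-q^2 .$$
Since $\mathbb E\,\mathrm{Rad}_{k,Lk}=\frac2kA\int_0^{qk}(Lk+x)dx=kA(2Lq+q^2)$, the number $e_k(q,A,L)$ is the expected excess divided by $kA$. By Lemma 4(2) it is nonnegative. By Lemma 4(4) and Lemma 2, for $A\in\mathbb N$ the expected excess is at most $2Aqk+2A+qkA+2Lk+2qk$, so
$$0\le e_k(q,A,L)\le3q+\frac2k+\frac{2L+2q}A .\tag{5}$$

**Limits.** By (5) and a diagonal argument there is an infinite set $\mathcal K\subset\mathbb N$ such that, as $k\to\infty$ in $\mathcal K$, $u_k(q,A,L)\to U_A(q,L)$ for all rational $q>0$ and all $A,L\in\mathbb N$. *From now on $k\to\infty$ always means in $\mathcal K$.* Cutting $[0,A+A']$ at $A$, subadditivity and invariance under vertical translations give $V_k(q,A+A',L)\le V_k(q,A,L)+V_k(q,A',L)$. So $A\mapsto A\,U_A(q,L)$ is subadditive on $\mathbb N$. Fekete's lemma says that for a subadditive sequence $a_A$ bounded below by $0$, $a_A/A$ converges to its infimum. So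
$$U(q,L):=\lim_AU_A(q,L)=\inf_AU_A(q,L),\qquad e(q,L):=U(q,L)-2Lq-q^2\in[0,3q],$$
where the bounds come from (5). By Lemma 4(3), $e(q,L)$ is nondecreasing in $L$.

**Lemma 5.** For rational $q>0$ and $\mu>1$: $\ e(q,L)-(\mu^2-1)q^2\le e(\mu q,L)\le\mu^2e(q,L)$. Hence on the rationals in $(0,q_{\max}]$, $e(\cdot,L)$ is Lipschitz with constant $9+2q_{\max}$, independent of $L$.

*Proof.* **Step 1: the upper estimate, by stretching.** The purpose is to turn a solution for length $qk$ into one for length $\mu qk$. The map $(x,y)\mapsto(\mu x,y/\mu)$ preserves area, hence the law of $\mathcal P$. It multiplies lengths and first coordinates by at most $\mu$, while the terms $2\lambda=2Lk$ are unchanged. A solution for $S=\mathcal P\cap[0,qk]\times[0,A]$ of cost $C$ with $N$ tours becomes one of cost at most $\mu C-(\mu-1)2LkN\le\mu C-(\mu-1)2L|S|$, because $N\ge|S|/k$. Taking optimal solutions and expectations, with $\mathbb E|S|=qkA$,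
$$V_k(\mu q,A/\mu,L)\le\mu V_k(q,A,L)-2(\mu-1)LqkA .$$
For $A\in\mathbb N$, $A>\mu$, the left side is at least $V_k(\mu q,\lfloor A/\mu\rfloor,L)$. Divide by $kA$ and let $k\to\infty$:
$$\frac{\lfloor A/\mu\rfloor}AU_{\lfloor A/\mu\rfloor}(\mu q,L)\le\mu U_A(q,L)-2(\mu-1)Lq .$$
Let $A\to\infty$: $U(\mu q,L)\le\mu^2U(q,L)-2\mu(\mu-1)Lq$. Substituting $U=e+2Lq+q^2$, all terms with $L$ and $q^2$ cancel and $e(\mu q,L)\le\mu^2e(q,L)$.

**Step 2: the lower estimate, by compressing.** Now use $(x,y)\mapsto(x/\mu,\mu y)$, which also preserves area and multiplies lengths and first coordinates by at most $\mu$. It maps $[0,\mu qk]\times[0,A]$ to $[0,qk]\times[0,\mu A]$, and the expected number of points is $\mu qkA$. As before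
$$V_k(q,\lfloor\mu A\rfloor,L)\le V_k(q,\mu A,L)\le\mu V_k(\mu q,A,L)-2(\mu-1)L\mu qkA .$$
Divide by $kA$, let $k\to\infty$, then $A\to\infty$, and divide by $\mu$: $U(q,L)\le U(\mu q,L)-2(\mu-1)Lq$, that is, $e(q,L)\le e(\mu q,L)+(\mu^2-1)q^2$.

**Step 3: the Lipschitz bound.** Let $q<q'=\mu q\le q_{\max}$. If $\mu\le2$, then $e(q',L)-e(q,L)\le(\mu^2-1)\,3q=3(\mu+1)(q'-q)\le9(q'-q)$. If $\mu>2$, then $e(q',L)\le3q'\le6(q'-q)$. Finally $e(q,L)-e(q',L)\le q'^2-q^2\le2q_{\max}(q'-q)$. $\square$

So $e(\cdot,L)$ extends continuously to $[0,\infty)$, with $e(0,L)=0$, $0\le e(q,L)\le3q$ and the same Lipschitz bounds. Put $U(q,L)=e(q,L)+2Lq+q^2$ for real $q\ge0$. By monotonicity in $L$ the limit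
$$e(q):=\lim_{L\to\infty}e(q,L)$$
exists; it is locally Lipschitz and satisfies $0\le e(q)\le3q$.

**Lemma 6 (uniformity in $q$).** Fix $L$, $q_{\max}$ and $\delta>0$.

1. For every $A\in\mathbb N$ there is $k_0(A)$ with $e_k(q,A,L)\ge e(q,L)-\delta$ for all $q\in[0,q_{\max}]$ and $k\ge k_0(A)$.
2. There is $A_0$, and for every integer $A\ge A_0$ some $k_0(A)$, with $e_k(q,A,L)\le e(q,L)+\delta$ for all $q\in[0,q_{\max}]$ and $k\ge k_0(A)$.

*Proof.* Note that $e_k(q,A,L)-e(q,L)=u_k(q,A,L)-U(q,L)$. Choose rationals $0=q_0<q_1<\dots<q_J$ with $q_J\ge q_{\max}$, so fine that $U(\cdot,L)$ varies by at most $\delta/4$ on each $[q_{j-1},q_j]$. By Lemma 4(1), $u_k$ is nondecreasing in $q$, and $u_k(0,A,L)=0=U(0,L)$; set $U_A(0,L)=0$. Let $q\in[q_{j-1},q_j]$.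

For (1), if $k\ge k_0(A)$, which concerns only finitely many grid points,
$$u_k(q,A,L)\ge u_k(q_{j-1},A,L)\ge U_A(q_{j-1},L)-\tfrac\delta4\ge U(q_{j-1},L)-\tfrac\delta4\ge U(q,L)-\tfrac\delta2,$$
using $U=\inf_AU_A$. For (2), choose $A_0$ such that $U_A(q_j,L)\le U(q_j,L)+\frac\delta4$ for all $j$ and $A\ge A_0$. For $k\ge k_0(A)$,
$$u_k(q,A,L)\le u_k(q_j,A,L)\le U_A(q_j,L)+\tfrac\delta4\le U(q_j,L)+\tfrac\delta2\le U(q,L)+\tfrac34\delta.\qquad\square$$

## 8. The slope of the excess near zero and near infinity

When $q$ is small, the horizontal extent costs little, and the excess is essentially the length of a tour through all points; a nearest-neighbor count bounds this from below. When $q$ is large, a tour can use its way out and its way back productively, by collecting points along two adjacent lanes.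

**Lemma 7.** There is a constant $C_1$ with
$$\tfrac58q-q^2\ \le\ e(q,L)\ \le\ 0.621\,q+C_1\qquad\text{for all }q>0,\ L\in\mathbb N.$$
The same bounds hold for $e(q)$.

*Proof.* By continuity we may take $q$ rational, and the bounds for $e(q)$ follow by $L\to\infty$.

**Step 1: the excess dominates a closed tour.** Let $S=\mathcal P\cap[0,qk]\times[0,A]$, $A\in\mathbb N$, $\lambda=Lk$, $m=|S|$, and let $k$ be so large that $2\lambda\ge A$. Concatenate the $N$ tours of an optimal solution cyclically. The connector from the last point $x_s$ of a tour to the first point $x_1'$ of the next has length at most $|\langle x_s\rangle-\langle x_1'\rangle|+A\le\langle x_s\rangle+\langle x_1'\rangle+A$. So $\mathrm{TSP}(S)\le C_{k,\lambda}(S)-2\lambda N+NA$. With $N\ge m/k$,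
$$C_{k,\lambda}(S)-\mathrm{Rad}_{k,\lambda}(S)\ge\frac mk(2\lambda-A)+\mathrm{TSP}(S)-\mathrm{Rad}_{k,\lambda}(S)=\mathrm{TSP}(S)-\frac{mA}k-\frac2k\sum_{x\in S}\langle x\rangle .$$

**Step 2: the closed tour is long.** Let $d_1(x)\le d_2(x)$ be the distances from $x$ to the two nearest other points of $\mathcal P$. If $m\ge3$, each point has two distinct neighbors in the closed tour, so $\mathrm{TSP}(S)\ge\frac12\sum_{x\in S}(d_1+d_2)(x)$. For the distances from a fixed point to $\mathcal P$,
$$\mathbb E d_1=\int_0^\infty e^{-\pi r^2}dr=\tfrac12,\qquad\mathbb E d_2=\int_0^\infty(1+\pi r^2)e^{-\pi r^2}dr=\tfrac12+\tfrac14=\tfrac34 .$$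
By the Mecke formula $\mathbb E\,\frac12\sum_{x\in S}(d_1+d_2)(x)=\frac58qkA$. The part of this expectation on $\{m\le2\}$ is, by Mecke and Cauchy–Schwarz, at most $\frac12qkA\,(\mathbb E(d_1+d_2)^2)^{1/2}\,\mathbb P(|S|\le1)^{1/2}=o(1)$, since $|S|$ is Poisson with mean $qkA$. Divide by $kA$; the two subtracted terms contribute $\frac{qA}k$ and $q^2$:
$$e_k(q,A,L)\ge\tfrac58q-\frac{qA}k-q^2-o(1).$$
Let $k\to\infty$, then $A\to\infty$. This is the lower bound.

**Step 3: a solution with out-and-back tours.** For $\omega>0$ let $\tau(\omega)=\mathbb E\sqrt{\xi^2+\zeta^2}$, where $\xi$ is exponential of rate $\omega$, $\zeta$ is the difference of two independent uniform variables on $[0,\omega]$, and $\xi,\zeta$ are independent. This is the mean distance from a point to the next point to the right in a lane of width $\omega$. By dominated convergence $\tau$ is continuous, and $\tau(\omega)\ge\mathbb E\xi=1/\omega$.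

Fix $\omega=\sqrt{3/2}$, $\delta\in(0,\frac12)$, $A\in\mathbb N$, and put $M=\lceil A/(2\omega)\rceil$, $\omega'=A/(2M)$; so $\omega'\to\omega$ as $A\to\infty$. Split $[0,A]$ into $2M$ lanes of width $\omega'$, grouped into $M$ adjacent pairs. Let $h=(1-\delta)k/(2\omega')$ and $J=\lfloor qk/h\rfloor$, and cut $[qk-Jh,qk]$ into $J$ intervals $[g,g+h]$. A pair of lanes restricted to an interval is a *piece*. Its number of points $m$ is Poisson with mean $2\omega'h=(1-\delta)k$.

In a piece, visit the points of the first lane by increasing $x$, then those of the second lane by decreasing $x$. For each of the two lanes let the start gap and the end gap be the distances from $g$ and from $g+h$ to the nearest first coordinate of a point of the lane in the interval, and let both be $h$ if the lane is empty there. Each gap has the law of $\min(h,\mathrm{Exp}(\omega'))$, with mean at most $1/\omega'$. If the piece is nonempty, this single tour costs at most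
$$2\lambda+2g+(\text{two start gaps and two end gaps})+2\omega'+(\text{steps inside the lanes}).$$
Indeed, if both lanes are nonempty, $\langle x_1\rangle$ and $\langle x_s\rangle$ are $g$ plus the start gaps, and the crossing costs at most the sum of the end gaps plus $2\omega'$. If one lane is empty, one of $\langle x_1\rangle,\langle x_s\rangle$ is $g$ plus a start gap, and the other is at most $g+h$, where $h$ is the start gap of the empty lane. Each step inside a lane is the distance from its left endpoint to the next point to the right in the infinitely extended lane; by the Mecke formula the steps have total mean at most $2\omega'h\,\tau(\omega')=(1-\delta)k\,\tau(\omega')$.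

If $m>k$, cut the tour into $\lceil m/k\rceil$ lists. There are at most $m/k$ cuts, each costing at most $2\lambda+2qk$ more. The mean extra cost is at most $(2L+2q)\,\mathbb E[m\mathbf 1_{m>k}]$. With $\nu=(1-\delta)k$ we have $\mathbb E[m\mathbf 1_{m>k}]=\nu\,\mathbb P(m\ge k)\le\nu\cdot\nu/(\delta k)^2=O(1)$ by Chebyshev.

**Step 4: its excess.** The expected $\mathrm{Rad}$ of a piece is $2(1-\delta)(\lambda+g+\frac h2)$. With $\lambda=Lk$, $g\le qk$, the expected excess of a piece is at most
$$k\Big[2\delta(L+q)+(1-\delta)\tau(\omega')-\frac{(1-\delta)^2}{2\omega'}\Big]+O(1),$$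
where $O(1)$ is for $k\to\infty$ with the other parameters fixed. The bracket is positive since $\tau(\omega')\ge1/\omega'$. The number of pieces is $MJ\le\frac A{2\omega'}\cdot\frac{2\omega'q}{1-\delta}=\frac{qA}{1-\delta}$. The leftover points in $[0,qk-Jh]\times[0,A]$, a rectangle of length less than $h$, have expected excess at most $3Ah+2A+2Lk+2h$ by Lemma 4(4) and Lemma 2. Add up by subadditivity of the excess and divide by $kA$:
$$e_k(q,A,L)\le\frac q{1-\delta}\Big[2\delta(L+q)+(1-\delta)\tau(\omega')-\frac{(1-\delta)^2}{2\omega'}\Big]+\frac{3(1-\delta)}{2\omega'}+\frac{2L}A+\frac{1-\delta}{\omega'A}+O\big(\tfrac1k\big).$$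
Let $k\to\infty$, then $A\to\infty$, then $\delta\to0$:
$$e(q,L)\le q\Big(\tau(\omega)-\frac1{2\omega}\Big)+\frac3{2\omega}.$$

**Step 5: the number $0.621$.** Let $X_0\sim\mathrm{Exp}(1)$ and let $Y$ be the absolute difference of two independent uniform variables on $[0,1]$, with density $2(1-y)$. Since $\omega\xi\sim X_0$, $\omega|\zeta|\sim\omega^2Y$ and $\omega^2=\frac32$,
$$\omega\tau(\omega)=\mathbb E\sqrt{X_0^2+(\tfrac32Y)^2}=\tfrac32\,\mathbb E\,m(Z),\qquad m(u)=\mathbb E\sqrt{u^2+Y^2},\quad Z=\tfrac23X_0\sim\mathrm{Exp}(\text{rate }\tfrac32).$$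
Integrating $2(1-y)\sqrt{u^2+y^2}$ over $[0,1]$,
$$m(u)=\sqrt{1+u^2}+u^2\operatorname{arsinh}\tfrac1u-\tfrac23\big((1+u^2)^{3/2}-u^3\big).$$
The function $m$ is convex with $m'\le1$, $m(0)=\mathbb E Y=\frac13$, and
$$m(\tfrac12)=1.11803\ldots+0.36090\ldots-0.84836\ldots<0.6306,\qquad m(1)=1.41421\ldots+0.88137\ldots-1.21895\ldots<1.0767 .$$
So $m$ is at most the piecewise linear function with values $\frac13,\,0.6306,\,1.0767$ at $0,\frac12,1$ and slope $1$ on $[1,\infty)$. Its slopes are at most $0.59454$, $0.8922$, $1$. Since $\mathbb P(Z>u)=e^{-3u/2}$, integrating the slopes against this tail gives $\mathbb E\,m(Z)\le\frac13+\frac23\sigma$ with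
$$\sigma=0.59454\,(1-e^{-0.75})+0.8922\,(e^{-0.75}-e^{-1.5})+e^{-1.5}<0.7593,$$
where $e^{-0.75}=0.47237$ and $e^{-1.5}=0.22313$ after rounding. Hence $\omega\tau(\omega)-\frac12\le\sigma$ and $\tau(\omega)-\frac1{2\omega}\le0.7593/1.2247<0.621$. So the upper bound holds with $C_1=\frac3{2\omega}$. $\square$

Since $0.621<0.625=\frac58$, the function $e$ is not linear.

## 9. Chord integrals of the square and an Euler equation

**Definition.** Let $\ell_\alpha(y)$ be the length of $Q\cap(z_0+ye_\alpha^\perp+\mathbb Re_\alpha)$, and
$$H_{c,L}(\alpha)=c\int e(\ell_\alpha(y)/c,L)\,dy,\qquad H_c(\alpha)=c\int e(\ell_\alpha(y)/c)\,dy .$$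

By monotone convergence $H_{c,L}(\alpha)\uparrow H_c(\alpha)$ as $L\to\infty$. Since $\int\ell_\alpha=1$ and $e(q)\le3q$, we have $H_{c,L}\le H_c\le3$.

**Example.** For $\alpha=0$ all chords have length $1$, so $H_c(0)=c\,e(1/c)$. For $\alpha=\frac\pi4$ we have $\ell_\alpha(y)=\sqrt2-2|y|$ for $|y|\le\frac{\sqrt2}2$, so $H_c(\frac\pi4)=c\int_0^{\sqrt2}e(s/c)\,ds$.

**Proposition 8.** Let $\alpha\notin\frac\pi4\mathbb Z$. There are $c>0$ and $\alpha'\in\mathbb R$ with
$$H_c(\alpha)>H_c(\alpha')+\tfrac2c(\alpha-\alpha')^2 .\tag{6}$$

*Proof.* **Step 1: reduction to stationarity.** Rotating $Q$ about $z_0$ by $\frac\pi2$ and reflecting it shows that $H_c$ is $\frac\pi2$-periodic and even. Applying these symmetries to $\alpha$ and $\alpha'$ together, we may assume $0<\alpha<\frac\pi4$. Suppose (6) fails for all $c$ and $\alpha'$. Then for every $c$ the function $\alpha'\mapsto H_c(\alpha')+\frac2c(\alpha-\alpha')^2$ is minimal at $\alpha'=\alpha$. Hence $H_c'(\alpha)=0$ whenever $H_c$ is differentiable at $\alpha$.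

**Step 2: a formula for $H_c$.** Let $a\in(0,\frac\pi4)$. The chords in direction $e_a$ have length $\sec a$ over a perpendicular interval of width $\cos a-\sin a$; on each of two further intervals of width $\sin a$ the length varies linearly between $0$ and $\sec a$. (Check: the area is $(\cos a-\sin a)\sec a+\sin a\sec a=1$.) So
$$\tfrac1cH_c(a)=(\cos a-\sin a)\,e\Big(\frac{\sec a}c\Big)+\sin2a\int_0^{\sec a}e(s/c)\,ds .$$
With $F(p)=\int_0^pe$, the last integral is $c\,F(\sec a/c)$, and $e=F'$.

**Step 3: the differential equation.** The free parameter $c$ turns stationarity at the single angle $\alpha$ into an equation for all $p>0$. The function $e$ is locally Lipschitz, hence differentiable almost everywhere. Let $p>0$ be a point where it is differentiable, and put $c=\sec\alpha/p$. Then $H_c$ is differentiable at $\alpha$. Using $\frac d{da}\frac{\sec a}c=p\tan\alpha$ at $a=\alpha$ and $cp=\sec\alpha$, the equation $H_c'(\alpha)=0$ reads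
$$(\cos\alpha-\sin\alpha)\tan\alpha\;pF''+\big(-\sin\alpha-\cos\alpha+2\sin^2\!\alpha\sec\alpha\big)F'+2\cos2\alpha\,\sec\alpha\,\frac Fp=0 .$$
Let $t=\tan\alpha\in(0,1)$ and divide by $\cos\alpha\,(1-t)$. Since $-1-t+2t^2=-(1-t)(1+2t)$ and $\cos2\alpha/\cos^2\alpha=1-t^2$,
$$t\,pF''-(1+2t)F'+2(1+t)\frac Fp=0\qquad\text{for almost every }p>0 .\tag{7}$$

**Step 4: solving it.** $F'=e$ is locally Lipschitz, hence the integral of its almost everywhere derivative, and by (7) this derivative agrees almost everywhere with a continuous function on $(0,\infty)$. So $F\in C^2(0,\infty)$ and (7) holds everywhere. This is an Euler equation; $F=p^z$ solves it if $tz^2-(1+3t)z+2(1+t)=0$. The roots are $z=2$ and $z=1+\frac1t>2$. So $F=\beta p^2+b\,p^{1+1/t}$. Since $0\le F(p)\le\int_0^p3s\,ds=\frac32p^2$, letting $p\to\infty$ gives $b=0$. Hence $e(p)=2\beta p$ is linear.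

**Step 5: contradiction.** By Lemma 7, $2\beta p\ge\frac58p-p^2$; dividing by $p$ and letting $p\to0$, $2\beta\ge0.625$. Also $2\beta p\le0.621\,p+C_1$; dividing by $p$ and letting $p\to\infty$, $2\beta\le0.621$. This is impossible. $\square$

## 10. Capacity $c\sqrt n$ and Poisson terminals

Fix $c>0$. For $k\in\mathcal K$ let $n=\lfloor k^2/c^2\rfloor$. Then $c\sqrt n\le k$, and $c\sqrt n\ge\sqrt{k^2-c^2}>k-1$ as soon as $2k>1+c^2$. So for large $k$ we have $\lceil c\sqrt n\rceil=k\le n$, and $k/\sqrt n\to c$. All limits in $n$ below are along these $n$; "large $n$" means large for fixed other parameters; $C$ denotes constants that depend only on $c$, and $C(\cdot)$ constants that depend on the listed parameters. They may change from line to line.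

Let $n_\pm=n\pm n^{2/3}$ and let $N_\pm$ be Poisson with mean $n_\pm$, independent of the i.i.d. uniform sequence $X_1,X_2,\dots$. Then $\mathcal P_\pm=\{X_i\}_{i\le N_\pm}$ is a Poisson process on $Q$ of intensity $n_\pm$. By Chebyshev whp $N_-\le n\le N_+$, and then $\mathcal P_-\subset X\subset\mathcal P_+$.

Recall $\varrho(O)=\int_Q|O-x|\,dx$, and that $Q$ lies in the disc of radius $0.71$ around $z_0$.

## 11. A lower bound for every sweep

**Lemma 9.** Let $O=O_{D,\alpha}$, $D\ge\max(4,1+c)$, $L=\lfloor(D-1)/c\rfloor\ge1$. There are numbers $\gamma_D$, depending on $c,\alpha,D$ but not on $\epsilon$, with $\gamma_D\to0$ as $D\to\infty$, such that for all $\epsilon,\delta'>0$ whp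
$$\text{sweep cost}\ge\sqrt n\,\Big[\tfrac2c\varrho(O)+H_{c,L}(\alpha)-\gamma_D-\delta'\Big].$$

*Proof.* Let $(r,\theta)$ be polar coordinates at $O$ with $\theta$ measured from $e_\alpha$. On $Q$ we have $|r-D|\le0.71$. Let $[\theta_-,\theta_+]$ be the angular range of $Q$; then $D(\theta_+-\theta_-)\le2D\arcsin(0.71/D)<1.5$. Fix $A\in\mathbb N$ and let $\psi=A/(D\sqrt{n_-})$. Cut $[\theta_-,\theta_+]$ into $I=\lfloor(\theta_+-\theta_-)/\psi\rfloor\le2\sqrt n/A$ sectors $D_1,\dots,D_I$ of angle $\psi$ (half-open), ignoring a remainder of angle less than $\psi$. Almost surely the terminals have distinct polar angles.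

**Step 1: from groups to sectors.** The purpose is to replace the groups, whose size depends on $\epsilon$, by the fixed sectors $D_i$. Let $P_i$ be the set of terminals in $D_i$ that belong to groups not contained in $D_i$. If the starting ray does not cut $D_i$, then $X\cap D_i$ is a run of consecutive terminals in the sweep order, and at most two such groups meet $D_i$. Otherwise $X\cap D_i$ consists of two runs, and at most four such groups meet it. So $|P_i|\le4\lceil k/\epsilon\rceil$. Since $X\cap D_i$ is the union of $P_i$ and the groups contained in $D_i$, subadditivity gives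
$$\sum_gC_k(O,g)\ge\sum_iC_k(O,X\cap D_i)-\sum_iC_k(O,P_i).\tag{8}$$
To bound the last sum, cut $D_i$ into $s=\lceil\sqrt A\rceil$ equal subsectors and visit the points of $P_i$ in each by increasing $r$. A step has length at most $|\Delta r|+(D+1)\psi/s$. A connector between subsectors has length at most $1.42+(D+1)\psi\le1.5$ for large $n$. So there is a path through $P_i$ of length at most
$$3s+(D+1)\frac\psi s|P_i|\le C(\epsilon,c)\sqrt A$$
for large $n$, because $(D+1)/D\le2$ and $|P_i|/\sqrt{n_-}\le C(\epsilon,c)$. By (3), with $|P_i|/k\le C(\epsilon)$, we get $C_k(O,P_i)\le C(\epsilon,c,D)\sqrt A$. Hence $\sum_iC_k(O,P_i)\le C(\epsilon,c,D)\sqrt n/\sqrt A$, which will be negligible for large $A$.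

**Step 2: from sectors to strips.** The purpose is to compare a sector with a Poisson rectangle. Let $r_{in}(\theta)\le r_{out}(\theta)$ be the entry and exit radii of $Q$. For $D_i$ let $r_0=\sup r_{in}$ and $R=\inf r_{out}$ over its angles. If $r_0<R$, let $D_i'=D_i\cap\{r_0\le r\le R\}\subset Q$ and $S_i'=\mathcal P_-\cap D_i'$. Otherwise drop the sector: $D_i'=S_i'=\emptyset$. Whp $\mathcal P_-\subset X$, and then
$$C_k(O,X\cap D_i)\ge C_k(O,S_i')\quad\text{for all }i.\tag{9}$$
Fix a sector that is not dropped, write $S'=S_i'$, $m=|S'|$, let $\theta_i$ be its lower angle, and put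
$$\Phi(r,\theta)=\Big(\frac{r^2-r_0^2}{2D},\;D(\theta-\theta_i)\Big).$$
This map preserves area, so $\Phi(S')$ is Poisson of intensity $n_-$ on the rectangle $\Phi(D_i')$ with sides $\ell_i=\frac{R^2-r_0^2}{2D}\le2$ and $A/\sqrt{n_-}$. The singular values of its differential are $r/D$ and $D/r$, both at most $1+\frac2D$ for $D-1\le r\le D+1$. A segment between points of $S'$ stays in the convex set $D_i\cap Q$, and a segment between points of $\Phi(S')$ stays in the rectangle $\Phi(D_i')$. So $\Phi$ and $\Phi^{-1}$ multiply lengths of paths through these points by at most $1+\frac2D$. For the first coordinate $\xi$ of $\Phi$,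
$$|\xi-(r-r_0)|=(r-r_0)\Big|\frac{r+r_0}{2D}-1\Big|\le\frac{1.42\cdot0.71}D\le\frac2D .\tag{10}$$

Let $S'\neq\emptyset$ and take an optimal solution for $C_k(O,S')$ with $N$ nonempty tours that visit each terminal once; let $\Lambda$ be the total length of its edges between terminals. Use its lists for $\Phi(S')$ with $\lambda=r_0$. By (10), $2r_0+\xi_1+\xi_s\le r_1+r_s+\frac4D$ for each tour, so
$$C_{k,r_0}(\Phi(S'))\le C_k(O,S')+\tfrac4DN+\tfrac2D\Lambda .$$
If $T$ is the length of a path through $S'$, then by (3)
$$2N(D-1)+\Lambda\le C_k(O,S')\le\frac{2m}k(D+1)+T+2(D+1).$$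
With $N\ge m/k$ this gives $\Lambda\le\frac{4m}k+T+2(D+1)$; with $\frac{D+1}{D-1}\le\frac53$ it gives $N\le2(\frac mk+1)+T$. The errors add up to at most $\frac{16}D\cdot\frac mk+\frac6DT+\frac{12}D+4$, and $\frac{12}D\le3$. Thus
$$C_k(O,S')\ge C_{k,r_0}(\Phi(S'))-\frac{16}D\Big(\frac mk+T\Big)-7 .\tag{11}$$
By Lemma 2, scaled by $\sqrt{n_-}$, and by $\Phi^{-1}$, we can take $T\le\frac32\big(2A\ell_i+\frac{2A+m}{\sqrt{n_-}}\big)$. As $\mathbb E m=\ell_iA\sqrt{n_-}$, we get $\mathbb E T\le9A+o(1)$ and $\mathbb E m/k\le CA$. Summed over the $I\le2\sqrt n/A$ sectors, the expected total error in (11) is at most $\sqrt n\big(\frac CD+\frac CA+o(1)\big)$.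

**Step 3: the expected strip costs.** Scale by $\sqrt{n_-}$ and put $q_i=\ell_i\sqrt{n_-}/k$, $\lambda_i=r_0\sqrt{n_-}$. Since $\lambda_i\ge(D-0.71)\sqrt{n_-}\ge(D-1)k/c\ge Lk$ for large $n$, and the excess is nondecreasing in $\lambda$ (Lemma 4(3)),
$$\mathbb E\,C_{k,r_0}(\Phi(S_i'))\ge\frac2k\,\mathbb E\sum_{x\in S_i'}(r_0+\xi)+\frac{kA}{\sqrt{n_-}}\,e_k(q_i,A,L).$$

*The radial terms.* By (10), $r_0+\xi\ge r-\frac2D$, so they sum to at least $\frac{2n_-}k\big[\varrho(O)-(D+1)\,|Q\setminus\bigcup_iD_i'|-\frac2D\big]$. The functions $r_{in},r_{out}$ are continuous on $(\theta_-,\theta_+)$, and an interior point of $Q$ satisfies $r_{in}(\theta)<r<r_{out}(\theta)$ with $\theta\in(\theta_-,\theta_+)$. As $\psi\to0$, each such point lies in $\bigcup_iD_i'$ for large $n$; by dominated convergence $|Q\setminus\bigcup_iD_i'|\to0$. So the radial terms sum to at least $\sqrt n\,(\frac2c\varrho(O)-\frac CD-o(1))$.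

*The excess terms.* Use the variable $v=D\theta$, in which each sector has width $A/\sqrt{n_-}$. Let $\ell^{(n)}(v)=\ell_i$ if the angle $v/D$ lies in a sector $D_i$ that is not dropped, and $0$ otherwise. Given $\delta>0$, Lemma 6(1) with $q_{\max}=3/c$ gives for large $k$
$$\sum_i\frac{kA}{\sqrt{n_-}}e_k(q_i,A,L)\ge k\int e\Big(\ell^{(n)}(v)\frac{\sqrt{n_-}}k,L\Big)dv-2k\delta ,$$
the sums being over sectors that are not dropped; their total width is at most $1.5$. As $n\to\infty$, $\ell^{(n)}(v)\to\ell^D(v):=\frac{r_{out}^2-r_{in}^2}{2D}(v/D)$ for all $v/D\in(\theta_-,\theta_+)$, boundedly and on a bounded set. (Set $\ell^D=0$ for other $v$.) By dominated convergence, and since $\delta$ is arbitrary, the excess terms sum to at least $\sqrt n\big(c\int e(\ell^D(v)/c,L)\,dv-o(1)\big)$.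

**Step 4: the depot moves far away.** The purpose is to replace $\ell^D$ by $\ell_\alpha$. In coordinates at $z_0$ along $(e_\alpha,e_\alpha^\perp)$, the point at radius $r$ on the ray with angle $v/D$ is $(r\cos\frac vD-D,\ r\sin\frac vD)=(r-D,v)+O(1/D)$, uniformly for $|r-D|\le1$, $|v|\le1$. The endpoints of the chord of $Q$ depend continuously on the line as long as it meets the interior of $Q$. Hence $\ell^D(v)\to\ell_\alpha(v)$ for all $v$ except the two for which the line supports $Q$, boundedly and with support in $[-1,1]$. All arguments are at most $2/c$, so by Lemma 5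
$$\Big|c\int e(\ell^D/c,L)\,dv-H_{c,L}(\alpha)\Big|\le\Big(9+\frac4c\Big)\int|\ell^D-\ell_\alpha|\,dv\to0\qquad(D\to\infty).$$
The right side does not depend on $L$; this matters because $L$ grows with $D$. Let $\gamma_D$ be the sum of this bound and the errors $C/D$ from Steps 2 and 3.

**Step 5: concentration and choice of $A$.** The variables $C_k(O,S_i')$ are independent. By (3) they are at most $\frac{2m}k(D+1)+T+2(D+1)$, with $T$ bounded as in Step 2 and $m$ Poisson with mean at most $2A\sqrt{n_-}$. So their second moments are at most $C(A,D,c)$, the variance of their sum is $O(\sqrt n)=o(n)$, and by Chebyshev the sum is at least its expectation minus $o(\sqrt n)$ whp. With (1), (8), (9), whp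
$$\text{sweep cost}\ge\sqrt n\,\Big[\tfrac2c\varrho(O)+H_{c,L}(\alpha)-\gamma_D-\frac CA-\frac{C(\epsilon,c,D)}{\sqrt A}-o(1)\Big].$$
Choose $A$ large, depending on $\epsilon,c,D,\delta'$, and then let $k\to\infty$. $\square$

## 12. An upper bound for the optimum from tilted strips

**Lemma 10.** Let $O=O_{D,\alpha}$, $D\ge4$, $\alpha'\in\mathbb R$, $L'=\lceil(D+2)/c\rceil$. For every $\delta'\in(0,1]$, whp
$$\mathrm{OPT}\le\sqrt n\,\Big[\tfrac2c\varrho(O)+H_{c,L'}(\alpha')+\tfrac2c(\alpha-\alpha')^2+\tfrac CD+\delta'\Big].$$

*Proof.* Let $e'=e_{\alpha'}$, $e'^\perp=e_{\alpha'}^\perp$, $\Delta=\alpha-\alpha'$, $A\in\mathbb N$ and $w=A/\sqrt{n_+}$.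

**Step 1: strips and rectangles.** The purpose is to put Poisson rectangles around the parts of $Q$. Cut the plane into strips $\{y_i\le(x-z_0)\cdot e'^\perp<y_i+w\}$. For large $n$ at most $2\sqrt n/A$ of them meet $Q$. For such a strip let $[a_i,b_i]$ be the range of $(x-z_0)\cdot e'$ on the intersection of $Q$ with the closed strip, $\ell_i=b_i-a_i<2$, and let $R_i$ be the part of the strip with $a_i\le(x-z_0)\cdot e'\le b_i$. Let $S_i$ be the part of $\mathcal P_+$ in the strip, and let $S_i^+\supset S_i$ arise by adding independent Poisson points of intensity $n_+$ in $R_i\setminus Q$. Then $S_i^+$ is Poisson of intensity $n_+$ on $R_i$. By convexity, $Q\,\cap$ closed strip contains points with every value of $(x-z_0)\cdot e'$ in $[a_i,b_i]$, so every point of $R_i$ is within $w$ of $Q$, and $|\bigcup_iR_i\setminus Q|\to0$.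

In strip $i$ use coordinates with $\langle x\rangle=(x-z_0)\cdot e'-a_i\in[0,\ell_i]$. Let $\lambda=L'k/\sqrt{n_+}\to L'c\ge D+2$. Take an optimal solution of $C_{k,\lambda}(S_i^+)$ with $N_i$ tours; let $m_i=|S_i^+|$ and let $\mathrm{Ex}_i$ be the excess. We use its lists as CVRP tours from $O$. Their cost bounds $C_k(O,S_i^+)\ge C_k(O,S_i)$ from above.

**Step 2: the distance to the depot is nearly $\kappa_i+\langle x\rangle$.** For $x\in R_i$ and large $n$, $|x-z_0|\le1.3$. Let $s=(x-O)\cdot e_\alpha=D+(x-z_0)\cdot e_\alpha\ge D/2$. Then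
$$s\le|O-x|\le s+\frac{1.69}{2s}\le s+\frac2D .$$
Put $\kappa_i=D+a_i\cos\Delta+y_i\,e'^\perp\!\cdot e_\alpha$. Since $z_0+a_ie'+y_ie'^\perp$ is a corner of the closure of $R_i$, $\kappa_i\le D+1.5\le\lambda$ for large $n$. For $x$ with $(x-z_0)\cdot e'^\perp=y$,
$$s-\kappa_i=\langle x\rangle\cos\Delta+(y-y_i)\,e'^\perp\!\cdot e_\alpha .$$
Since $0\le1-\cos\Delta\le\Delta^2/2$ and $0\le\langle x\rangle\le2$,
$$\kappa_i+\langle x\rangle-\Delta^2-w\ \le\ s\ \le\ \kappa_i+\langle x\rangle+w .\tag{12}$$
This is the place where tilting costs only $\Delta^2$.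

**Step 3: the cost of the tours.** By Step 2, each tour costs at most $2\kappa_i+\langle x_1\rangle+\langle x_s\rangle+2w+\frac4D$ plus its inner steps. So all tours of strip $i$ cost at most $C_{k,\lambda}(S_i^+)-2(\lambda-\kappa_i)N_i+N_i(\frac4D+2w)$. Since $\lambda\ge\kappa_i$ and $N_i\ge m_i/k$, this is at most
$$\mathrm{Ex}_i+\frac2k\sum_{x\in S_i^+}(\kappa_i+\langle x\rangle)+N_i\Big(\frac4D+2w\Big),\qquad\kappa_i+\langle x\rangle\le|O-x|+\Delta^2+w .$$
Moreover $2\lambda N_i\le C_{k,\lambda}(S_i^+)\le\frac{2m_i}k(\lambda+2)+\mathrm{Ex}_i$ and $\lambda\ge2$ give $N_i\le\frac{2m_i}k+\mathrm{Ex}_i$.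

**Step 4: expectations.** Since $|\bigcup_iR_i\setminus Q|\to0$,
$$\sum_i\frac{\mathbb E m_i}k=\frac{\sqrt n}c(1+o(1)),\qquad\frac2k\,\mathbb E\sum_i\sum_{x\in S_i^+}|O-x|=\sqrt n\Big(\frac2c\varrho(O)+o(1)\Big).$$
By scaling with $\sqrt{n_+}$, $\mathbb E\,\mathrm{Ex}_i=\frac{kA}{\sqrt{n_+}}e_k(q_i,A,L')$ with $q_i=\ell_i\sqrt{n_+}/k$. Given $\delta>0$, Lemma 6(2) with $q_{\max}=3/c$ gives, for $A\ge A_0$ and large $k$,
$$\sum_i\mathbb E\,\mathrm{Ex}_i\le k\int e\Big(\ell^{(n)}(y)\frac{\sqrt{n_+}}k,L'\Big)dy+2k\delta ,$$
where $\ell^{(n)}(y)=\ell_i$ for $y\in[y_i,y_i+w)$, and $0$ off the strips that meet $Q$ (whose total width is at most $2$). By continuity of the chord endpoints, $\ell^{(n)}(y)\to\ell_{\alpha'}(y)$ for all but two $y$, boundedly and on a bounded set. Take $\delta$ small, then $A\ge A_0$, then $k\to\infty$: for large $n$,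
$$\sum_i\mathbb E\,\mathrm{Ex}_i\le\sqrt n\,\big(H_{c,L'}(\alpha')+\tfrac12\delta'\big)\le4\sqrt n,\qquad\text{hence}\quad\sum_i\Big(\frac{2\mathbb E m_i}k+\mathbb E\,\mathrm{Ex}_i\Big)\le C\sqrt n .$$
The last sum bounds the total expected number of tours. Since $w\to0$, altogether for large $n$
$$\sum_i\mathbb E\,C_k(O,S_i)\le\sqrt n\,\Big[\tfrac2c\varrho(O)+H_{c,L'}(\alpha')+\tfrac2c\Delta^2+\tfrac CD+\tfrac34\delta'\Big].$$

**Step 5: concentration.** The $C_k(O,S_i)$ are independent, there are $O(\sqrt n)$ of them, and for fixed $A,D$ their second moments are bounded: by (3) and scaled Lemma 2, $C_k(O,S_i)\le C_k(O,S_i^+)\le\frac{2m_i}k(D+2)+2A\ell_i+\frac{2A+m_i}{\sqrt{n_+}}+2(D+2)$, with $m_i$ Poisson of mean at most $2A\sqrt{n_+}$. Chebyshev applies as before. Finally $\mathrm{OPT}\le C_k(O,\mathcal P_+)\le\sum_iC_k(O,S_i)$ whp, because $X\subset\mathcal P_+$ whp. $\square$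

## 13. Comparing the two constants: proof of Theorem 1

Let $\alpha\notin\frac\pi4\mathbb Z$. By Proposition 8 choose $c>0$ and $\alpha'$ with
$$\Gamma:=H_c(\alpha)-H_c(\alpha')-\tfrac2c(\alpha-\alpha')^2>0 .$$
As $D\to\infty$, $H_{c,\lfloor(D-1)/c\rfloor}(\alpha)\to H_c(\alpha)$, $\gamma_D\to0$ and $C/D\to0$. So there is $D_0\ge\max(4,1+c)$ such that for all $D\ge D_0$
$$H_{c,\lfloor(D-1)/c\rfloor}(\alpha)\ge H_c(\alpha)-\tfrac\Gamma8,\qquad\gamma_D\le\tfrac\Gamma8,\qquad\tfrac CD\le\tfrac\Gamma8,$$
where $C$ is the constant of Lemma 10. Fix $D\ge D_0$, let $O=O_{D,\alpha}$, $\delta'=\min(1,\frac\Gamma8)$ and $B=\frac2c\varrho(O)+H_c(\alpha)$. By Lemma 9, for every $\epsilon>0$ and every choice of group solutions, whp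
$$\text{sweep cost}\ge\sqrt n\,\big(B-\tfrac38\Gamma\big).$$
By Lemma 10 and $H_{c,L'}(\alpha')\le H_c(\alpha')$, whp
$$\mathrm{OPT}\le\sqrt n\,\Big[\tfrac2c\varrho(O)+H_c(\alpha')+\tfrac2c(\alpha-\alpha')^2+\tfrac\Gamma4\Big]=\sqrt n\,\big(B-\tfrac34\Gamma\big).$$
Here $0<B-\frac34\Gamma\le B$. So with $\eta=\frac{3\Gamma}{8B}>0$ we have $B-\frac38\Gamma\ge(1+\eta)(B-\frac34\Gamma)$, and therefore $\mathbb P(\text{sweep cost}\ge(1+\eta)\mathrm{OPT})\to1$ along
$$\mathcal N=\{\lfloor k^2/c^2\rfloor:\ k\in\mathcal K,\ k\ge k_1\},$$
where $k_1$ is such that $\lceil c\sqrt n\rceil=k\le n$ on $\mathcal N$. The set $\mathcal N$ is infinite and depends neither on $D$ nor on $\epsilon$, and $\eta$ does not depend on $\epsilon$. This proves Theorem 1, and the conjecture is disproved. $\blacksquare$
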